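
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Compact scattered spaces that omit the continuum}


\begin{abstract}
A space $X$ omits a cardinal $\kappa$ if $|X|>\kappa$ but no closed subspace of $X$ has cardinality $\kappa$. We show that it is consistent with ZFC that the continuum $\mathfrak c$ is omitted by compact Hausdorff scattered spaces, and that such spaces can be arbitrarily large. If GCH holds and $\kappa$ is any singular cardinal of uncountable cofinality, adding $\kappa$ Cohen reals gives a model in which this happens with $\mathfrak c=\kappa$. The spaces are one-point compactifications of well-founded families of ground model sets, closed under intersection. We also show that $\mathfrak c$ is not omitted by any compact Hausdorff scattered space if $2^{<\mathfrak c}=\mathfrak c$, and we give a version of the construction in which $\mathfrak c$ can be regular.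
\end{abstract}


\section{Introduction}

\subsection*{The question}
A topological space $X$ is said to \emph{omit} a cardinal $\kappa$ if $|X|>\kappa$ but $X$ has no closed subspace of cardinality $\kappa$. So omission measures gaps in the list of sizes of closed subsets of $X$. A space is \emph{scattered} if each of its nonempty subspaces has a relatively isolated point. We answer the following question from \cite{OC}: \emph{is there a model of ZFC in which $\mathfrak c=2^{\aleph_0}$ is omitted by some compact Hausdorff scattered space?}

The simplest examples suggest that the answer is no. A successor ordinal $\delta+1$ with the order topology omits no infinite cardinal: if $\kappa<|\delta+1|$ then $\kappa\le\delta$, and $[0,\kappa]$ is closed of size $\kappa$. The one-point compactification of a discrete set omits nothing either, since every subset containing the point at infinity is closed. Moreover, no compact Hausdorff scattered space $X$ omits $\aleph_0$. Indeed, if $X$ is infinite, its set $X'$ of non-isolated points is nonempty and has a relatively isolated point $x$. A closed neighborhood $U$ of $x$ with $U\cap X'=\{x\}$ is infinite, and all its points except $x$ are isolated in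 $X$, so $x$ together with any countably infinite subset of $U$ is a closed set of size $\aleph_0$.

The guess ``no'' is correct in many models, but it fails in some models in which $\mathfrak c$ is singular.

\subsection*{Results}
All cardinals named by the letters $\kappa,\lambda,\mu,\nu,\theta,\tau$ are infinite. ``Adding $\kappa$ Cohen reals'' means forcing with the finite partial functions from $\kappa\times\omega$ to $2$.

\begin{theorem}\label{thm:main}
In $V$ let $\kappa$ be a cardinal with $\kappa^{\omega}=\kappa$, and suppose there is a cardinal $\mu$ with
\[
\mu^{\omega}=\mu,\qquad \operatorname{cf}(\kappa)\le\mu,\qquad 2^{\mu}<\kappa .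
\]
Let $V[G]$ be obtained from $V$ by adding $\kappa$ Cohen reals. Then in $V[G]$ we have $\mathfrak c=\kappa$, and for every cardinal $\lambda$ there is a compact Hausdorff scattered space $X$ with $|X|\ge\lambda$ and $|X|>\mathfrak c$ that has no closed subspace of cardinality $\mathfrak c$.
\end{theorem}

\begin{corollary}\label{cor:gch}
Assume GCH in $V$, and let $\kappa$ be a singular cardinal of uncountable cofinality, for instance $\kappa=\aleph_{\omega_1}$. After adding $\kappa$ Cohen reals, $\mathfrak c=\kappa$ is omitted by compact Hausdorff scattered spaces of arbitrarily large cardinality. In particular, if ZFC is consistent, so is ZFC together with ``$\mathfrak c$ is omitted by some compact Hausdorff scattered space''.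
\end{corollary}

\begin{proof}
Under GCH, $\rho^\omega=\rho$ whenever $\operatorname{cf}(\rho)>\omega$: every function from $\omega$ to $\rho$ is bounded, so $\rho^\omega\le\sum_{\alpha<\rho}(|\alpha|+\omega)^\omega\le\rho\cdot\sup_{\alpha<\rho}(|\alpha|+\omega)^{+}=\rho$. Apply this to $\rho=\kappa$ and to $\rho=\mu:=\operatorname{cf}(\kappa)$. Then $\kappa^\omega=\kappa$, $\mu^\omega=\mu$, and $2^\mu=\mu^+<\kappa$ because $\kappa$ is a limit cardinal. So Theorem~\ref{thm:main} applies. For the last statement start with $V=L$; for $\kappa=\aleph_{\omega_1}$ we have $\mu=\omega_1$ and $2^\mu=\omega_2$.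
\end{proof}

The same construction without forcing proves a theorem of ZFC, although not one about $\mathfrak c$.

\begin{theorem}\label{thm:zfc}
If $\mu^\omega=\mu$, $\operatorname{cf}(\kappa)\le\mu$ and $2^\mu<\kappa$, then $\kappa$ is omitted by compact Hausdorff scattered spaces of arbitrarily large cardinality.
\end{theorem}

For example, $\mu=\mathfrak c$ shows that $\beth_\omega$ is omitted. Every $\kappa$ as in Theorem~\ref{thm:zfc} is singular, since $\operatorname{cf}(\kappa)\le\mu<\kappa$. The next theorem shows that many regular cardinals are never omitted, and it restricts the models in which $\mathfrak c$ can be omitted. As usual, $2^{<\kappa}=\sup\{2^\rho:\rho<\kappa\}$.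

\begin{theorem}\label{thm:limit}
Let $\kappa$ be a regular uncountable cardinal with $2^{<\kappa}=\kappa$. Then no compact Hausdorff scattered space omits $\kappa$. Consequently, if $2^{<\mathfrak c}=\mathfrak c$ (for example under CH or MA), then $\mathfrak c$ is not omitted by any compact Hausdorff scattered space.
\end{theorem}

So $2^{<\mathfrak c}>\mathfrak c$ is necessary for the omission of $\mathfrak c$. This inequality holds whenever $\mathfrak c$ is singular, as the proof in Section~\ref{sec:limit} shows. Our last theorem does not require a short cofinal sequence in $\kappa$, and can be applied in some cases in which $\mathfrak c$ is regular; see Corollary~\ref{cor:regular}. There $\nu^{<\theta}$ denotes the set of all functions from an ordinal less than $\theta$ to $\nu$, and also its cardinality.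

\begin{theorem}\label{thm:regular}
In $V$ let $\theta$ be an infinite regular cardinal, $\mu=\theta^\omega$, and let $\nu\le\kappa$ be cardinals with
\[
\kappa^\omega=\kappa,\qquad \nu^{<\theta}=\nu,\qquad \nu^{\theta}>\kappa,\qquad 2^\mu\le\kappa .
\]
After adding $\kappa$ Cohen reals, $\mathfrak c=\kappa$ and there are arbitrarily large compact Hausdorff scattered spaces in which every closed set of cardinality at least $\nu$ has cardinality greater than $\mathfrak c$. In particular, $\mathfrak c$ is omitted.
\end{theorem}

Section~\ref{sec:gap} isolates two properties of a locally compact space that together force a gap. Sections~\ref{sec:poset} and~\ref{sec:family} build spaces with these properties. Section~\ref{sec:forcing} carries them into a Cohen extension and proves Theorems~\ref{thm:main} and~\ref{thm:zfc}. The last two sections prove Theorems~\ref{thm:limit} and~\ref{thm:regular}.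

\section{Small neighborhoods and bounded sets force a gap}\label{sec:gap}

\begin{definition}\label{def:props}
Let $L$ be a Hausdorff space. We say that $L$ has \emph{$\tau$-small neighborhoods} if every $z\in L$ has a neighborhood $N(z)$ with $|N(z)|\le\tau$, and that $L$ is \emph{$\mu$-bounded} if every subset of $L$ of cardinality at most $\mu$ is contained in a compact subset of $L$.
\end{definition}

These properties pull in opposite directions. Let $Y$ be a closed set of size $\kappa>\tau$. Fewer than $\kappa$ small neighborhoods do not cover $Y$, so one can choose a sequence of length $\operatorname{cf}(\kappa)$ in $Y$ that eventually escapes from the small neighborhood of each point of $Y$. If $\operatorname{cf}(\kappa)\le\mu$, boundedness gives this sequence an accumulation point. The point lies in $Y$, so the sequence should have escaped from its small neighborhood.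

If $\operatorname{cf}(\kappa)=\omega$, ordinary accumulation points suffice. But $\operatorname{cf}(\mathfrak c)>\omega$ by König's theorem, so for $\kappa=\mathfrak c$ the sequences are longer and we need \emph{complete} accumulation points: $z$ is a complete accumulation point of an infinite set $E$ if every neighborhood $N$ of $z$ satisfies $|N\cap E|=|E|$. Every infinite subset $E$ of a compact space $K$ has one in $K$. Otherwise $K$ is covered by open sets each meeting $E$ in fewer than $|E|$ points, and finitely many of these cover $E$, which is absurd.

\begin{proposition}\label{prop:gap}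
Let $L$ be a Hausdorff space that has $\tau$-small neighborhoods and is $\mu$-bounded. If $\kappa>\tau$ and $\operatorname{cf}(\kappa)\le\mu$, then $L$ has no closed subset of cardinality $\kappa$.
\end{proposition}

\begin{proof}
Suppose $Y\subset L$ is closed, $|Y|=\kappa$, and put $\theta=\operatorname{cf}(\kappa)$. Write $Y=\bigcup_{i<\theta}Y_i$ with the $Y_i$ increasing and $|Y_i|<\kappa$. Since $|\bigcup_{y\in Y_i}N(y)|\le|Y_i|\cdot\tau<\kappa$, we can choose
\[
e_i\in Y\setminus\bigcup_{y\in Y_i}N(y)\qquad(i<\theta).
\]
If $y\in Y_{k}$, then $y\in Y_i$ for all $i\ge k$. Hence
\begin{equation}\label{eq:escape}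
\{i<\theta:e_i\in N(y)\}\subset k\qquad\text{for every }k<\theta\text{ and }y\in Y_k .
\end{equation}
Let $E=\{e_i:i<\theta\}$. By \eqref{eq:escape} with $y=e\in E$, each $e\in E$ equals $e_i$ for fewer than $\theta$ many $i$. As $\theta$ is regular, $|E|=\theta$. Since $\theta\le\mu$, the set $E$ lies in a compact subset of $L$ and has a complete accumulation point $z$. Because $Y$ is closed, $z\in Y$. Then $|N(z)\cap E|=\theta$, while \eqref{eq:escape} for $y=z$ gives $|N(z)\cap E|<\theta$, a contradiction.
\end{proof}

If $L$ is also locally compact and scattered, its one-point compactification $X=L\cup\{\infty\}$ is compact Hausdorff. It is scattered, because a nonempty subset of $X$ either meets the open scattered subspace $L$ or equals $\{\infty\}$. If $Y\subset X$ is closed, $Y\setminus\{\infty\}$ is closed in $L$ and has the same size as $Y$ when $Y$ is infinite. So in the situation of Proposition~\ref{prop:gap}, if $|L|>\kappa$, then $X$ omits $\kappa$.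

\subsection*{What has to be built}
We need locally compact scattered spaces that are $\mu$-bounded, have $\tau$-small neighborhoods, and are \emph{much larger than $\tau$}. The ordinal $L=\tau^+$ with $\mu=\tau$ has all the properties except the last. No ordinal does better: in an ordinal $\delta>\tau^+$ all neighborhoods of the point $\tau^+$ have size at least $\tau^+$. A disjoint sum of many small compact spaces can be large, but choosing one point from each of countably infinitely many summands gives a set contained in no compact set, so boundedness fails.

We want, then, a ``branching'' substitute for ordinals: a partially ordered set whose initial segments $\{y:y\le x\}$ are compact open sets of size at most $\tau$, in which any $\mu$ elements have a common upper bound. The family $[\lambda]^{\le\mu}$ of subsets of $\lambda$ of size at most $\mu$ has such bounds and has initial segments of size at most $2^\mu$, and $\lambda$ is arbitrary. The next section shows that, in the presence of meets, well-foundedness makes initial segments compact. The family $[\lambda]^{\le\mu}$ is closed under intersection but is not well-founded, and Section~\ref{sec:family} repairs this by passing to a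 subfamily.

\section{A topology on well-founded semilattices}\label{sec:poset}

Recall that a poset is well-founded if every nonempty subset has a minimal element; equivalently, if it has no infinite strictly decreasing sequence. A poset $P$ is a \emph{meet-semilattice} if any two elements $x,y$ have a greatest lower bound $x\wedge y$. Writing ${\downarrow}x=\{y\in P:y\le x\}$, this says that ${\downarrow}x\cap{\downarrow}y={\downarrow}(x\wedge y)$.

\begin{lemma}\label{lem:poset}
Let $P$ be a well-founded meet-semilattice with the topology whose subbase consists of the sets ${\downarrow}x$ and $P\setminus{\downarrow}x$ for $x\in P$. Then $P$ is Hausdorff and scattered, and every ${\downarrow}x$ is compact and open.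
\end{lemma}

\begin{proof}
Let $x\ne y$; by antisymmetry we may assume $x\not\le y$. Then $P\setminus{\downarrow}y$ and ${\downarrow}y$ are disjoint open sets containing $x$ and $y$, respectively. If $A\subset P$ is nonempty and $a$ is minimal in $A$, then ${\downarrow}a\cap A=\{a\}$, so $a$ is isolated in $A$. Hence $P$ is Hausdorff and scattered.

It remains to show that ${\downarrow}x$ is compact. By Alexander's subbase lemma it suffices to find a finite subcover of any cover of ${\downarrow}x$ of the form
\[
\{{\downarrow}y:y\in Y\}\cup\{P\setminus{\downarrow}z:z\in Z\}.
\]
Let $M$ be the set of all meets $x\wedge z_1\wedge\dots\wedge z_n$ with $n\ge0$ and $z_1,\dots,z_n\in Z$. It contains $x$ and is closed under meets. Let $m_0$ be a minimal element of $M$. For $m\in M$ we have $m_0\wedge m\in M$ and $m_0\wedge m\le m_0$, so $m_0\wedge m=m_0$, that is, $m_0\le m$. Thus $m_0$ is the least element of $M$. In particular $m_0\le x$, and $m_0\le x\wedge z\le z$ for all $z\in Z$. So the point $m_0$ of ${\downarrow}x$ is in none of the sets $P\setminus{\downarrow}z$, and therefore $m_0\in{\downarrow}y$ for some $y\in Y$. Write $m_0=x\wedge z_1\wedge\dots\wedge z_n$. Every element of ${\downarrow}x$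 either lies outside some ${\downarrow}z_j$, or lies in ${\downarrow}x\cap{\downarrow}z_1\cap\dots\cap{\downarrow}z_n={\downarrow}m_0\subset{\downarrow}y$. So ${\downarrow}y,P\setminus{\downarrow}z_1,\dots,P\setminus{\downarrow}z_n$ cover ${\downarrow}x$.
\end{proof}

\begin{example}
(i) If $P$ is an ordinal, ${\downarrow}\beta=[0,\beta]$, and the topology is the order topology.

(ii) If $P=[\lambda]^{<\omega}$, the finite subsets of $\lambda$ ordered by inclusion, each ${\downarrow}S$ is finite and $P$ is discrete.

(iii) Well-foundedness cannot be dropped. In the power set $P=\mathcal P(\omega)$, ordered by inclusion, let $z_n=\{k<\omega:k\ge n\}$. Every nonempty $S\subset\omega$ satisfies $S\not\subset z_n$ for some $n$, so ${\downarrow}\emptyset$ and the sets $P\setminus{\downarrow}z_n$ cover $P={\downarrow}\omega$. No finite subfamily does, since $z_N$ is nonempty and belongs to ${\downarrow}z_n$ for all $n\le N$. So ${\downarrow}\omega$ is not compact.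
\end{example}

\section{Well-founded cofinal families of sets}\label{sec:family}

We need a family of subsets of $\lambda$ that, like $[\lambda]^{<\omega}$, is well-founded and closed under intersection, but, like $[\lambda]^{\le\mu}$, contains upper bounds for all sets of size $\mu$. We obtain it by keeping only the sets that are closed under suitable operations. These operations must prevent infinite decreasing sequences. If $S_0\supsetneq S_1\supsetneq\cdots$ and we choose $x_m\in S_m\setminus S_{m+1}$, then the tail $(x_{m+1},x_{m+2},\dots)$ consists of elements of $S_{m+1}$, while $x_m\notin S_{m+1}$. So we would like an operation that \emph{computes $x_m$ from the tail $(x_{m+1},x_{m+2},\dots)$}: if $S_{m+1}$ is closed under it, we have a contradiction. One cannot recover every term of every sequence from its tail, but for each sequence it is enough to recover a single term. The axiom of choice recovers all but finitely many terms, as follows.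

\begin{lemma}\label{lem:family}
Let $\mu^\omega=\mu<\lambda$. There is a family $\mathcal F$ of subsets of $\lambda$, each of size at most $\mu$, such that
\begin{enumerate}
\item if $S,T\in\mathcal F$, then $S\cap T\in\mathcal F$;
\item $(\mathcal F,\subset)$ is well-founded;
\item every $A\subset\lambda$ with $|A|\le\mu$ is contained in some $S\in\mathcal F$.
\end{enumerate}
\end{lemma}

\begin{proof}
Call $x,y\in\lambda^\omega$ equivalent if $x_n=y_n$ for all but finitely many $n$. Choosing a representative in each class, we get a function $R:\lambda^\omega\to\lambda^\omega$, constant on equivalence classes, such that $R(x)$ is equivalent to $x$ for each $x$. For $m<\omega$ define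
\[
g_m:\lambda^\omega\to\lambda,\qquad g_m(y)=R\bigl(0^{m+1}{}^\frown y\bigr)(m),
\]
where $0^{m+1}{}^\frown y$ is the sequence $y$ preceded by $m+1$ zeros. For $x\in\lambda^\omega$ the sequence $0^{m+1}{}^\frown(x_{m+1},x_{m+2},\dots)$ agrees with $x$ from index $m+1$ on, so $R$ takes the same value on both. Hence $g_m(x_{m+1},x_{m+2},\dots)=R(x)(m)$ for every $m$, and since $R(x)$ is equivalent to $x$,
\begin{equation}\label{eq:guess}
g_m(x_{m+1},x_{m+2},\dots)=x_m\quad\text{for all but finitely many }m .
\end{equation}

Call $S\subset\lambda$ \emph{$g$-closed} if $g_m(y)\in S$ for all $m<\omega$ and $y\in S^\omega$, and let $\mathcal F$ be the family of all $g$-closed sets of size at most $\mu$.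

(1) If $y\in(S\cap T)^\omega$, then $g_m(y)$ belongs to both $S$ and $T$.

(2) Let $S_0\supsetneq S_1\supsetneq\cdots$ be in $\mathcal F$ and pick $x_m\in S_m\setminus S_{m+1}$. For each $m$ the tail $(x_{m+1},x_{m+2},\dots)$ is in $S_{m+1}^\omega$, so $g_m(x_{m+1},x_{m+2},\dots)\in S_{m+1}$ is different from $x_m$. This contradicts \eqref{eq:guess}.

(3) Let $A_0=A$, let $A_{\alpha+1}=A_\alpha\cup\bigcup_{m<\omega}g_m[A_\alpha^\omega]$, and take unions at limit steps. Since $\mu=\mu^\omega\ge2^\omega\ge\omega_1$, induction gives $|A_\alpha|\le\mu$ for all $\alpha\le\omega_1$; the successor step uses $\omega\cdot\mu^\omega=\mu$, and the limit steps are unions of at most $\omega_1\le\mu$ sets. Every $y\in A_{\omega_1}^\omega$ is in $A_\alpha^\omega$ for some $\alpha<\omega_1$, because $\omega_1$ is regular, so $g_m(y)\in A_{\alpha+1}\subset A_{\omega_1}$. Thus $A_{\omega_1}\in\mathcal F$ and $A\subset A_{\omega_1}$.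
\end{proof}

The hypothesis $\mu^\omega=\mu$ is used only in (3): the operations $g_m$ have $\omega$ arguments, and sets of size $\mu$ must have closures of size $\mu$ under them.

\section{The spaces, with and without forcing}\label{sec:forcing}

Already in $V$, Lemmas~\ref{lem:poset} and~\ref{lem:family} give spaces to which Proposition~\ref{prop:gap} applies with $\tau=2^\mu$, and Theorem~\ref{thm:zfc} follows. But we cannot apply Theorem~\ref{thm:zfc} with $\kappa=\mathfrak c$, since $2^\mu\ge\mathfrak c$ for every infinite $\mu$. The remedy is to use, after adding reals, the \emph{old} family $\mathcal F$. An initial segment ${\downarrow}S$ of $\mathcal F$ consists of subsets of $S$ in the ground model, so it still has size at most $(2^\mu)^V$, which can be far below the new continuum. It remains to see that boundedness survives.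

We use the following standard facts about a ccc extension $V[G]$ of $V$. It has the same cardinals and cofinalities as $V$. If $f\in V[G]$ is a function from $a$ to $b$, where $a,b\in V$, there is a function $F\in V$ on $a$ such that $f(\xi)\in F(\xi)\subset b$ and $F(\xi)$ is countable in $V$ for every $\xi\in a$. This gives a covering property:
\begin{equation}\label{eq:cover}
\parbox{0.82\textwidth}{if $A\in V[G]$, $A\subset b\in V$ and $|A|\le\rho$ in $V[G]$ for an infinite cardinal $\rho$, then there is $D\in V$ with $A\subset D\subset b$ and $|D|^V\le\rho$.}
\end{equation}
Indeed, if $A\ne\emptyset$, let $f$ map $\rho$ onto $A$, and put $D=\bigcup_{\xi<\rho}F(\xi)$. Adding $\kappa$ Cohen reals is ccc, and if $\kappa^\omega=\kappa$ in $V$, then $\mathfrak c=\kappa$ in $V[G]$.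

\begin{proposition}\label{prop:space}
In $V$ let $\mu^\omega=\mu<\lambda$, let $\mathcal F$ be as in Lemma~\ref{lem:family}, and put $\tau=(2^\mu)^V$. Let $V[G]$ be an extension of $V$ by a ccc forcing, possibly trivial. In $V[G]$ let $L$ be the set $\mathcal F$ with the topology of Lemma~\ref{lem:poset} for the order $\subset$. Then in $V[G]$:
\begin{enumerate}
\item[(a)] $L$ is Hausdorff and scattered, and every ${\downarrow}S$ is compact and open;
\item[(b)] $|{\downarrow}S|\le\tau$ for every $S\in L$;
\item[(c)] every $A\subset L$ with $|A|\le\mu$ is contained in some ${\downarrow}S$;
\item[(d)] $|L|\ge\lambda$.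
\end{enumerate}
In particular $L$ is locally compact, has $\tau$-small neighborhoods and is $\mu$-bounded.
\end{proposition}

\begin{proof}
(a) In $V$ the well-founded poset $(\mathcal F,\subset)$ has an ordinal-valued rank function, that is, a strictly increasing map into the ordinals. The same function shows that $(\mathcal F,\subset)$ is well-founded in $V[G]$, even though $V[G]$ may contain new sequences of elements of $\mathcal F$. Since ${\downarrow}S\cap{\downarrow}T={\downarrow}(S\cap T)$ and $S\cap T\in\mathcal F$, the poset is a meet-semilattice. Now apply Lemma~\ref{lem:poset} in $V[G]$.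

(b) ${\downarrow}S$ is contained in $\mathcal P(S)\cap V$, which in $V$ has size at most $2^\mu$.

(c) By \eqref{eq:cover} there is $D\in V$ with $A\subset D\subset\mathcal F$ and $|D|^V\le\mu$. Then $\bigcup D\in V$ is a subset of $\lambda$ of size at most $\mu$ in $V$, so by Lemma~\ref{lem:family}(3) it is contained in some $S\in\mathcal F$. Hence $A\subset D\subset{\downarrow}S$.

(d) In $V$, Lemma~\ref{lem:family}(3) gives $\bigcup\mathcal F=\lambda$, so $\lambda\le|\mathcal F|\cdot\mu$. As $\mu<\lambda$, it follows that $|\mathcal F|\ge\lambda$ in $V$. Cardinals are preserved, so this is true in $V[G]$.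
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Work in $V[G]$, and let a cardinal $\lambda$ be given; it is also a cardinal in $V$. We may assume $\lambda>\kappa$, so that $\lambda>\mu$. Let $L$ be the space of Proposition~\ref{prop:space}, and let $X$ be its one-point compactification. It is compact Hausdorff and scattered, by the remarks after Proposition~\ref{prop:gap}. Since $\kappa^\omega=\kappa$ in $V$, we have $\mathfrak c=\kappa$. Thus $|X|\ge\lambda>\mathfrak c$. Also $\operatorname{cf}(\kappa)\le\mu$, because cofinalities are preserved, and $\tau=(2^\mu)^V<\kappa$. By Proposition~\ref{prop:gap}, $L$ has no closed subset of size $\kappa=\mathfrak c$, and therefore neither has $X$.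
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:zfc}]
Use the same spaces with the trivial forcing and arbitrary $\lambda>\kappa$. Here $\tau=2^\mu<\kappa$, so $X$ has no closed subset of size $\kappa$ by Proposition~\ref{prop:gap}, while $|X|\ge\lambda>\kappa$.
\end{proof}

\section{Regular cardinals that cannot be omitted}\label{sec:limit}

We recall the Cantor--Bendixson derivatives of a space $X$: $X^{(0)}=X$, the set $X^{(\alpha+1)}$ is $X^{(\alpha)}$ without its isolated points, and intersections are taken at limits. All $X^{(\alpha)}$ are closed. If $X$ is scattered, some $X^{(\alpha)}$ is empty, and each $x\in X$ has a \emph{rank} $\operatorname{rk}(x)$, the unique $\alpha$ such that $x\in X^{(\alpha)}\setminus X^{(\alpha+1)}$; thus $x$ is isolated in $X^{(\operatorname{rk}(x))}$.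

The plan for Theorem~\ref{thm:limit} is to build a closed set of size exactly $\kappa$ in $\kappa$ steps, adding fewer than $\kappa$ points each time and absorbing closures along the way. This requires sets of size less than $\kappa$ to have closures of size less than $\kappa$. In compact scattered spaces, closures grow by at most one exponential:

\begin{lemma}\label{lem:density}
If $K$ is an infinite compact Hausdorff scattered space and $A$ is dense in $K$, then $|K|\le2^{|A|}$.
\end{lemma}

\begin{proof}
The set $A$ is infinite, since otherwise $K=\overline A=A$. As $K$ is regular, the regular open sets, i.e.\ those with $U=\operatorname{int}\overline U$, form a base. Each of them satisfies $U=\operatorname{int}\overline{U\cap A}$, so there are at most $2^{|A|}$ of them. Let $\mathcal B$ be this base, and for each $x\in K$ choose $B_x\in\mathcal B$ with $B_x\cap K^{(\operatorname{rk}(x))}=\{x\}$. If $B_x=B_y$ and $\operatorname{rk}(x)\le\operatorname{rk}(y)$, then $y\in B_x\cap K^{(\operatorname{rk}(x))}=\{x\}$. So $x\mapsto B_x$ is injective, and $|K|\le|\mathcal B|\le2^{|A|}$.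
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:limit}]
Let $\kappa$ be regular and uncountable with $2^{<\kappa}=\kappa$, and suppose $X$ is a compact Hausdorff scattered space with $|X|>\kappa$ and no closed subset of size $\kappa$. If $A\subset X$ and $|A|<\kappa$, then $|\overline A|\le2^{<\kappa}=\kappa$ by Lemma~\ref{lem:density} applied to $\overline A$ (if $\overline A$ is finite this is trivial). As $\overline A$ is closed, its size is not $\kappa$, and hence
\begin{equation}\label{eq:closure}
|A|<\kappa\ \Longrightarrow\ |\overline A|<\kappa .
\end{equation}

\emph{Localization.} Some point of $X$ has only neighborhoods of size at least $\kappa$. Otherwise $X$ would be covered by open sets of size less than $\kappa$, hence by finitely many of them. Let $x$ be such a point of minimal rank $\rho$, and let $U$ be a closed neighborhood of $x$ with $U\cap X^{(\rho)}=\{x\}$. Then $|U|\ge\kappa$, and as $U$ is closed, $|U|>\kappa$. Put $M=U\setminus\{x\}$. Every $y\in M$ has rank less than $\rho$, so by minimality it has an open neighborhood $O_y$ in $X$ with $|O_y|<\kappa$.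

\emph{Construction.} We define increasing sets $G_\alpha\subset M$ for $\alpha<\kappa$, open in $M$ and of size less than $\kappa$. Let $G_0=\emptyset$ and take unions at limits. Given $G_\alpha$, we have $|\overline{G_\alpha}|<\kappa$ by \eqref{eq:closure}, so there is $p_\alpha\in M\setminus\overline{G_\alpha}$. Put
\[
G_{\alpha+1}=\bigcup\bigl\{O_y\cap M:\ y\in(\overline{G_\alpha}\cap M)\cup\{p_\alpha\}\bigr\}.
\]
Then $G_\alpha\subset\overline{G_\alpha}\cap M\subset G_{\alpha+1}$, and $p_\alpha\in G_{\alpha+1}\setminus G_\alpha$. Regularity of $\kappa$ keeps all sizes below $\kappa$, at successor and at limit steps. Let $G=\bigcup_{\alpha<\kappa}G_\alpha$. It is the union of a strictly increasing $\kappa$-sequence of sets of size less than $\kappa$, so $|G|=\kappa$.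

\emph{The closure of $G$.} Let $y\in\overline G\setminus\{x\}$. As $U$ is closed, $y\in M$. Since $|O_y\cap G|<\kappa$ and $\kappa$ is regular, $O_y\cap G\subset G_\alpha$ for some $\alpha<\kappa$. As $O_y$ is an open neighborhood of $y\in\overline G$, we get $y\in\overline{O_y\cap G}\subset\overline{G_\alpha}$, so $y\in\overline{G_\alpha}\cap M\subset G_{\alpha+1}\subset G$. Thus $\overline G\subset G\cup\{x\}$ is a closed set of size $\kappa$, a contradiction.

\emph{The continuum.} Suppose $2^{<\mathfrak c}=\mathfrak c$. This holds under CH, where $2^{<\mathfrak c}=2^\omega$, and under MA, which implies $2^\rho=\mathfrak c$ for all infinite $\rho<\mathfrak c$. If $\mathfrak c$ were singular with cofinality $\theta<\mathfrak c$, then $2^\theta\ge\mathfrak c$, and $\operatorname{cf}(2^\theta)>\theta$ by König's theorem. So $2^\theta\ne\mathfrak c$, and hence $2^{<\mathfrak c}\ge2^\theta>\mathfrak c$, a contradiction. Therefore $\mathfrak c$ is regular (and uncountable), and the first part applies.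
\end{proof}

\section{Regular continuum}\label{sec:regular}

If $\kappa$ is regular, it has no short cofinal sequence, and the escape argument of Section~\ref{sec:gap} is not available. Theorem~\ref{thm:regular} uses the same spaces with a counting argument instead. Given $\nu$ points of a closed set $Y$, consider more than $\kappa$ sets of these points, each of size $\theta$, any two meeting in fewer than $\theta$ points. By boundedness each has a complete accumulation point in $Y$; by the smallness of neighborhoods, few of them share the same one. So $Y$ has more than $\kappa$ points. In $V[G]$ the count needs care, since sets of size $\tau$ may have too many subsets there; we count traces of ground model sets on ground model sets.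

\begin{proof}[Proof of Theorem~\ref{thm:regular}]
We have $\mu^\omega=\mu\ge\theta$. Put $\tau=(2^\mu)^V\le\kappa$, let $\lambda>\kappa$ be arbitrary, so that $\lambda>\mu$, and in $V[G]$ let $L$ be the space of Proposition~\ref{prop:space} and $X$ its one-point compactification. As before, $X$ is compact Hausdorff and scattered, $\mathfrak c=\kappa$ and $|X|\ge\lambda>\mathfrak c$.

\emph{An almost disjoint family in $V$.} For $f\in\nu^\theta$ let $A_f=\{f{\restriction}i:i<\theta\}$, a subset of $\nu^{<\theta}$ of size $\theta$. If $f\ne f'$ first differ at $i_0$, then $A_f\cap A_{f'}=\{f{\restriction}i:i\le i_0\}$ has size less than $\theta$. Since $|\nu^{<\theta}|=\nu$, we can copy these sets to $\nu$ and obtain a family $\mathcal A$ of subsets of $\nu$ of size $\theta$, with $|\mathcal A|=\nu^\theta>\kappa$ and $|A\cap A'|<\theta$ for distinct $A,A'\in\mathcal A$.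

\emph{Accumulation points.} Work in $V[G]$; recall that $V$ and $V[G]$ have the same cardinals. Let $Y\subset X$ be closed with $|Y|\ge\nu$, and let $h:\nu\to Y\setminus\{\infty\}$ be injective. For $A\in\mathcal A$ the set $h[A]$ has size $\theta\le\mu$. By Proposition~\ref{prop:space} it lies in some compact ${\downarrow}S$ and has a complete accumulation point $z_A\in L$. As $Y$ is closed, $z_A\in Y$.

\emph{Counting.} Fix $z\in L$. Since $|{\downarrow}z|\le\tau$ and $h$ is injective, $|h^{-1}[{\downarrow}z]|\le\tau$. By \eqref{eq:cover} there is $D\in V$ with $h^{-1}[{\downarrow}z]\subset D\subset\nu$ and $|D|^V\le\tau$. If $z_A=z$, then $|h[A]\cap{\downarrow}z|=\theta$, because ${\downarrow}z$ is a neighborhood of $z$, and hence $|A\cap D|=\theta$. If also $z_{A'}=z$ with $A'\ne A$, then $A\cap D\ne A'\cap D$, since otherwise $A\cap D\subset A\cap A'$ would have size less than $\theta$. So $A\mapsto A\cap D$ is injective on $\{A\in\mathcal A:z_A=z\}$. Its values are elements of $V$ that are subsets of $D$ of size $\theta$, and there are at most $(\tau^\theta)^V=(2^{\mu\cdot\theta})^V=\tau$ of these. Hence each $z$ equals $z_A$ for at most $\tau\le\kappa$ sets $A\in\mathcal A$. As $|\mathcal A|>\kappa$,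 the set $\{z_A:A\in\mathcal A\}\subset Y$ has size greater than $\kappa=\mathfrak c$, so $|Y|>\mathfrak c$.

Since $\nu\le\kappa=\mathfrak c$, no closed set has size exactly $\mathfrak c$, and $X$ omits $\mathfrak c$.
\end{proof}

\begin{corollary}\label{cor:regular}
Suppose $\nu$ is a strong limit cardinal with $\operatorname{cf}(\nu)=\omega_1$ and $2^\nu>\nu^+$. After adding $\nu^+$ Cohen reals, the regular cardinal $\mathfrak c=\nu^+$ is omitted by a compact Hausdorff scattered space.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:regular} with $\theta=\omega_1$ and $\kappa=\nu^+$. Functions from $\omega$ to $\nu$ are bounded and $\nu$ is a strong limit, so $\nu^\omega=\nu$ and, since $\omega_1<\nu$, also $\nu^{<\omega_1}=\nu$. Functions from $\omega$ to $\nu^+$ are bounded as well, so $\kappa^\omega=\nu^+\cdot\nu^\omega=\kappa$. If $\nu=\sup_{i<\omega_1}\nu_i$ with $\nu_i<\nu$, a subset $B$ of $\nu$ is determined by the sequence of the sets $B\cap\nu_i$, so $2^\nu\le\prod_{i<\omega_1}2^{|\nu_i|}\le\nu^{\omega_1}\le2^\nu$. Thus $\nu^{\theta}=2^\nu>\nu^+=\kappa$. Finally $\mu=\omega_1^\omega\le2^{\omega_1}<\nu$, so $2^\mu<\nu\le\kappa$. In $V[G]$ the cardinal $\nu^+$ is still a successor,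 hence regular.
\end{proof}

The hypothesis of Corollary~\ref{cor:regular}, a failure of the singular cardinals hypothesis, is known to be consistent relative to large cardinals \cite{Magidor}. Nothing else in this paper depends on large cardinals. We do not determine whether a regular $\mathfrak c$ with $2^{<\mathfrak c}>\mathfrak c$, for example $\mathfrak c=\omega_2$, can be omitted by a compact Hausdorff scattered space without large cardinal assumptions.

\begin{thebibliography}{9}

\bibitem{Magidor}
M. Magidor, \emph{Changing cofinality of singular cardinals}, Fund. Math. 99 (1978).

\bibitem{OC}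
\emph{Omitting Cardinals In Tame Spaces}, \texttt{https://bibliotekanauki.pl/articles/727126.pdf}.

\end{thebibliography}

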